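# Connectivity of the uniform random forest of $G(n,p)$

## The guess $1-\Phi_u\approx 2/(np)$, on small graphs and on low-degree vertices

Let $G=(V,E)$ be a finite undirected graph on $n$ vertices. A *forest* of $G$ is a set of edges $F\subseteq E$ containing no cycle, viewed as a spanning subgraph on all of $V$; isolated vertices are allowed and count as components. Pick $F$ uniformly at random among all forests of $G$. We write $\Pr_F,\mathbb E_F$ for this randomness with $G$ fixed, $C_F(u)$ for the component of $u$, and $u\sim v$ if $v\in C_F(u)$. The quantity of interest is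
$$\Phi_u(G)=\frac1{n-1}\sum_{v\ne u}\Pr_F(u\sim v),$$
the average probability that $u$ is connected to another vertex. The paper "Connectivity in Random Forests and Credit Networks" poses the following.

**Conjecture.** Consider $G(n,p)$ with $p>\frac{2\ln n}{n}$. There are a constant $c$ and a function $\varepsilon(n)\to0$ such that
$$\Pr\Big(\Phi_u(G)\ge 1-\frac c{np}\ \text{ for all }u\Big)\ge1-\varepsilon(n).$$

Here $p=p(n)$ may depend on $n$, but $c$ and $\varepsilon(n)$ may not depend on $p$: the inequality must hold for every $n$ and every $p$ with $2\ln n/n<p\le1$. The outer probability is over $G$; given $G$, the number $\Phi_u(G)$ is deterministic.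

What should one guess? A uniform forest of a well-connected graph should be one huge tree plus some debris. Compare the forests in which $u$ is isolated with those in which $u$ is a leaf. From a forest with $u$ isolated, adding any one of the $d_u$ edges at $u$ gives a forest in which $u$ is a leaf, and every forest with $u$ a leaf arises exactly once. So $\Pr_F(\deg_F(u)=1)=d_u\Pr_F(\deg_F(u)=0)$, and $u$ is isolated with probability at most $1/(1+d_u)$. Since $d_u\approx np$, one guesses that $u$ is cut off from the bulk with probability about $1/(np)$. A pair $u,v$ is separated if $u$ is cut off or $v$ is. The first guess is therefore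
$$1-\Phi_u\approx\frac{2}{np}.$$

**Complete graphs.** For an edge $uw$ of any graph, $F\mapsto F-uw$ is a bijection from the forests containing $uw$ onto the forests with $u\not\sim w$. Hence
$$\Pr_F(uw\in F)=\Pr_F(u\not\sim w)\qquad(uw\in E). \tag{1}$$
In $K_n$ all pairs are edges and all are equivalent, so $1-\Phi_u=\mathbb E_F|F|/\binom n2\le (n-1)/\binom n2=2/n$. The case $p=1$ is thus settled, with $c=2$. By hand: $K_2$ has two forests and $1-\Phi_u=\frac12\le1$. $K_3$ has $1+3+3=7$ forests, $\mathbb E|F|=\frac97$, and $1-\Phi_u=\frac37\le\frac23$. $K_4$ has $1+6+15+16=38$ forests (of the 20 triples of edges, 4 are triangles), $\mathbb E|F|=\frac{6+30+48}{38}=\frac{84}{38}$, and $1-\Phi_u=\frac{14}{38}=\frac7{19}\le\frac12$.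

**Stars.** In a star with center $u$ and $d$ leaves every subset of edges is a forest, so each edge is present with probability $\frac12$, independently. Thus $1-\Phi_u=\frac12$, although $u$ has degree $d$: the culprits are the other endpoints, of degree 1. So the degrees of both endpoints matter.

In fact a low degree at $u$ alone already forces separation.

**Lemma 1.** In every graph, for all $v\ne u$, $\Pr_F(u\not\sim v)\ge\frac1{1+d_u}$. Hence $1-\Phi_u\ge\frac1{1+d_u}$.

*Proof.* If $u\sim v$ in $F$, delete the first edge $uw$ of the path from $u$ to $v$. In the result $u\not\sim v$, and $F$ is recovered from the result together with $w\in N(u)$. So $\Pr_F(u\sim v)\le d_u\Pr_F(u\not\sim v)$. $\square$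

This destroys the constant 2. If $p=\lambda\ln n/n$, the vertex degrees are not all close to $np$. We shall see that the smallest is about $a\,np$ with $1-a+a\ln a=1/\lambda$; for $\lambda=2$ this is $a\approx0.187$. For $\lambda'$ slightly larger than 2 and $p=\lambda'\ln n/n$, Lemma 1 then gives some $u$ with $1-\Phi_u$ of order at least $5.3/(np)$. The corrected guess keeps $d_u$ for the fixed endpoint $u$, and a typical degree $np$ for the averaged endpoint $v$:
$$np\,(1-\Phi_u)\approx 1+\frac{np}{d_u}.$$
This turns out to be exactly right, and it proves the conjecture.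

## Three theorems on $np(1-\Phi_u)$, uniform in $p$

Write $D=np$. Let
$$h(x)=1-x+x\ln x .$$
Since $h'(x)=\ln x<0$ on $(0,1)$, $h(0^+)=1$ and $h(1)=0$, it is a decreasing bijection $(0,1)\to(0,1)$. For $\lambda>1$ put $a(\lambda)=h^{-1}(1/\lambda)\in(0,1)$; it is continuous and increasing in $\lambda$.

Fix $\lambda>1$. **Uwhp** ("uniformly with high probability") means: with probability $\ge1-o(1)$ over $G(n,p)$, where the $o(1)$ depends only on $n$, $\lambda$ and explicitly fixed parameters, uniformly over $p\in[\lambda\ln n/n,1]$. "$n$ large" means $n\ge n_0$ with $n_0$ depending only on $\lambda$ and fixed parameters. For example, "$D\ge100$" holds for $n$ large, because $D\ge\lambda\ln n$.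

**Theorem 1.** For every $\lambda>1$ there is $c=c(\lambda)$ such that uwhp $\Phi_u(G)\ge1-\frac c{np}$ for all $u$. In particular ($\lambda=2$) the Conjecture is true.

**Theorem 2.** For all $\lambda>1$, $\rho>0$, uwhp $\displaystyle\max_u\Big|\,np(1-\Phi_u(G))-1-\frac{np}{d_u}\Big|\le\rho.$

**Theorem 3.** Let $c^*(\lambda)=1+1/a(\lambda)$.

1. If $c>c^*(\lambda)$, then uwhp $\Phi_u\ge1-\frac c{np}$ for all $u$. If $c<c^*(\lambda)$, there is $\lambda'>\lambda$ such that for $p=\lambda'\ln n/n$ the probability that $\Phi_u\ge1-\frac c{np}$ for all $u$ tends to $0$. So $c^*(2)\approx6.36$ is the critical constant in the Conjecture.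
2. If $np/\ln n\to\infty$, then $\max_u|np(1-\Phi_u)-2|\to0$ in probability.
3. Let $p=p(n)$ with $np\to\infty$. A constant $c$ with $\Pr(\Phi_u\ge1-\frac c{np}\ \forall u)\to1$ exists if and only if $\liminf np/\ln n>1$.

**Further notation.** $d_u(W)$ is the number of $G$-neighbors of $u$ in $W$; $e(U)$ is the number of edges inside $U$; $e(U,W)$ is the number of edges between disjoint sets $U,W$. Let $A=A(F)$ be the component of $F$ with more than $n/2$ vertices if there is one (it is then unique), and $A=\emptyset$ otherwise. Put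
$$S=S(F)=V\setminus A(F),\qquad \pi_u=\Pr_F(u\in S).$$
Every component of $F$ inside $S$ has at most $n/2$ vertices. An edge of $G$ is *crossing* for $F$ if it joins distinct components of $F$. A *branch* of $F$ at $u$ is a component of $F-u$ (vertex deletion) containing an $F$-neighbor of $u$; distinct $F$-neighbors of $u$ lie in distinct branches, since $F$ has no cycle.

**Example.** In $K_5$ take $F=\{12,23\}$. Then $A=\{1,2,3\}$, $S=\{4,5\}$; there are $3\cdot2+1=7$ crossing edges, and the branches at $2$ are $\{1\}$ and $\{3\}$. For $F=\{12,34\}$ no component exceeds $5/2$, so $A=\emptyset$ and $S=V$.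

The link to $\Phi_u$ is
$$(n-1)(1-\Phi_u)=\sum_{v\ne u}\Pr_F(u\not\sim v)=\mathbb E_F\big(n-|C_F(u)|\big). \tag{2}$$
If $u\in A$ then $n-|C_F(u)|=|S|$; if $u\in S$ it is at most $n$. Therefore
$$(n-1)(1-\Phi_u)\le\mathbb E_F|S|+n\pi_u. \tag{3}$$
So Theorem 1 follows once $\mathbb E_F|S|=O(n/D)$ and $\pi_u=O(1/D)$ for *every* $u$.

## Degrees and edge expansion in $G(n,p)$

Recall Chernoff's bounds for $X\sim\mathrm{Bin}(N,q)$, $\mu=Nq$: $\Pr(X\le x\mu)\le e^{-\mu h(x)}$ for $0<x\le1$, and $\Pr(X\ge x\mu)\le e^{-\mu h(x)}$ for $x\ge1$. Consequences: $\Pr(X<\mu/2)\le e^{-\mu/8}$ (as $h(\frac12)=\frac{1-\ln2}2>\frac18$), and $\Pr(|X-\mu|>\zeta\mu)\le2e^{-\zeta^2\mu/3}$ for $0<\zeta\le1$.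

**(P1)** *Let $a<a(\lambda)$ be fixed, $a>0$. Uwhp $aD(1-\frac1n)\le d_u\le8D$ for all $u$.*

The degree is $\mathrm{Bin}(n-1,p)$ with mean $\mu=D(1-\frac1n)$. The lower bound fails with probability at most $ne^{-\mu h(a)}\le n^{1-\lambda h(a)(1-1/n)}\to0$, because $h(a)>h(a(\lambda))=1/\lambda$. For the upper bound, $8D\ge e^2\mu$ and $h(e^2)=1+e^2$, so the failure probability is at most $ne^{-\mu(1+e^2)}\to0$.

From now on fix one such $a$, depending only on $\lambda$, and put $\alpha=a/2$. Then for $n\ge2$, uwhp $\alpha D\le d_u\le8D$ for all $u$.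

**(P2)** *For every $\delta>0$ there is $\theta\in(0,\frac13]$ such that uwhp $e(U)\le\delta D|U|$ whenever $|U|\le\theta n$.*

Let $\theta=\min(\frac13,(2\delta/e)^2)$. Fix a size $s\ge1$ with $y=s/n\le\theta$, and let $t=\lceil\delta Ds\rceil$. If some $U$ of size $s$ violates the bound, then some $t$ pairs inside $U$ are all edges. The probability of this is at most
$$\binom ns\binom{\binom s2}{t}p^t\le\Big(\frac{en}s\Big)^s\Big(\frac{es^2p}{2t}\Big)^t .$$
Since $t\ge\delta Ds=\delta nps$, we have $\frac{es^2p}{2t}\le\frac{ey}{2\delta}\le y^{1/2}$, the last step because $y^{1/2}\le2\delta/e$. As $y<1$, the bound is at most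
$$\Big(\frac ey\Big)^sy^{\delta Ds/2}=\big(e\,y^{\delta D/2-1}\big)^s\le(ey^3)^s$$
once $\delta D\ge8$. For $s\le\sqrt n$ we have $ey^3\le en^{-3/2}$, and these terms sum to $O(n^{-3/2})$. For $s>\sqrt n$ we have $ey^3\le e/27<1/e$, and these terms sum to $O(e^{-\sqrt n})$.

**(P3)** *There is $\kappa=\kappa(\lambda)\in(0,\frac14]$ such that uwhp $e(U,V\setminus U)\ge\kappa D|U|$ for all $U$ with $1\le|U|\le n/2$.*

Use (P2) with $\delta=\alpha/4$. If $|U|\le\theta n$, summing degrees gives $e(U,V\setminus U)=\sum_{x\in U}d_x-2e(U)\ge\alpha D|U|-2\delta D|U|=\frac\alpha2D|U|$. If $\theta n<|U|\le n/2$, then $e(U,V\setminus U)$ is binomial with mean $|U|(n-|U|)p\ge D|U|/2\ge\theta nD/2$, so it is below $D|U|/4$ with probability at most $e^{-\theta nD/16}$. The union over at most $2^n$ sets is $o(1)$ because $D\ge\lambda\ln n$. Take $\kappa=\min(\alpha/2,1/4)$.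

**(P4)** *For fixed $\zeta\in(0,1)$, uwhp at most $\zeta n$ vertices have $|d_u-D|>\zeta D$.*

For $n$ large, $|\mu-D|=p\le1\le\zeta D/2$. So $|d_u-D|>\zeta D$ implies $|d_u-\mu|>\zeta D/2\ge\frac\zeta2\mu$, which has probability at most $2e^{-\zeta^2\mu/12}\to0$. By Markov, the property fails with probability at most $2e^{-\zeta^2\mu/12}/\zeta$.

## Crossing edges: the complement of the giant tree has mean size $O(1/p)$

The identity (1) counted pairs (forest, edge). Expansion turns the same count into a bound on $|S|$.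

**Lemma 2.** Under (P3), every forest $F$ has at least $\frac12\kappa D|S(F)|$ crossing edges, and $\mathbb E_F|S|\le\frac2{\kappa p}$.

*Proof.* Each component $C\subseteq S$ has at most $n/2$ vertices, and each crossing edge leaves at most two such components. So the number $\mathrm{cross}(F)$ of crossing edges satisfies
$$\mathrm{cross}(F)\ge\tfrac12\sum_{C\subseteq S}e(C,V\setminus C)\ge\tfrac12\kappa D|S|.$$
The map $(F,e)\mapsto(F+e,e)$ is a bijection from pairs with $e$ crossing for $F$ to pairs $(F',e)$ with $e\in F'$. Hence $\mathbb E_F\,\mathrm{cross}(F)=\mathbb E_F|F|\le n-1$, so $\mathbb E_F|S|\le 2n/(\kappa D)=2/(\kappa p)$. $\square$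

Since $\mathbb E_F|S|=\sum_u\pi_u$, this bounds $\pi_u$ by $2/(\kappa D)$ *on average over $u$*. The Conjecture asks for every $u$, so something local is needed.

## Attaching $u$ to the giant tree

If $u\in S$ and $u$ has many neighbors in $A$, then $u$ could have been attached to $A$ in many ways, and so this situation should be rare. The next lemma makes this exact.

**Lemma 3.** For any graph and any $u$,
$$\mathbb E_F\big[\mathbf 1_{\{u\in S,\,A\ne\emptyset\}}\,d_u(A)\big]=\Pr_F(\mathcal L_u)\le1,$$
where $\mathcal L_u$ is the event that $F$ has a branch at $u$ with more than $n/2$ vertices.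

*Proof.* Consider pairs $(F,w)$ with $u\in S(F)$, $A(F)\ne\emptyset$, $w\in N(u)\cap A(F)$, and map $(F,w)$ to $F'=F+uw$. Since $u\notin A(F)$, the branch of $F'$ at $u$ containing $w$ is exactly $A(F)$, so $F'\in\mathcal L_u$. Branches are disjoint, so only one branch of $F'$ has more than $n/2$ vertices; $w$ is the unique $F'$-neighbor of $u$ in it, and $F=F'-uw$. The map is therefore injective. Conversely, if $F'\in\mathcal L_u$ has large branch $B$ and $w$ is the neighbor of $u$ in $B$, then $F=F'-uw$ has $B$ as a component, $A(F)=B$, $u\in S(F)$, and $(F,w)\mapsto F'$. So the number of pairs equals the number of forests in $\mathcal L_u$; divide by the number of forests. $\square$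

**Example.** In $K_5$, $F'=\{12,23,34\}$ lies in $\mathcal L_4$: its branch at $4$ is $\{1,2,3\}$. It comes from $F=\{12,23\}$, $u=4$, $w=3$.

By Markov, $\Pr_F(u\in S,\ A\ne\emptyset,\ d_u(A)>d_u/2)\le2/d_u$, which is the desired order. The case left over is that $u\in S$ and at least half of the neighbors of $u$ are in $S$ too.

**Where averaging stops.** The sensible attempt is Markov again: $d_u(S)\le|S|$, so by Lemma 2
$$\Pr_F\big(d_u(S)\ge\tfrac12d_u\big)\le\frac{2\,\mathbb E_F|S|}{d_u}\le\frac{4}{\kappa p\,\alpha D}=\frac{4n}{\kappa\alpha D^2}.$$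
This is $O(1/D)$ only if $D$ is of order $n$, that is, for dense graphs. At $D\approx2\ln n$ it says nothing. Writing $\mathbb E_Fd_u(S)=\sum_{w\in N(u)}\pi_w$ does not help either: it needs the pointwise bound on $\pi_w$ that we are trying to prove. We must exclude that $S$ concentrates on the neighborhood of one particular $u$, and the properties (P1)–(P4) used so far have not been brought to bear on that.

## Revealing the neighborhood of $u$ last

The way out is to use the randomness of $G$ once more. Delete $u$ from the graph. A forest of $G-u$ does not know which vertices are the neighbors of $u$, and $N(u)$ is a uniformly random set; it is exponentially unlikely in $d_u$ that half of it falls in a set of size $\varepsilon n$. Passing from forests of $G$ to forests of $G-u$ costs a factor $2^{d_u}$, and for small $\varepsilon$ the gain beats the cost.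

**Lemma 4.** Fix $\zeta\in(0,1)$ and let $\varepsilon\in(0,\frac12]$ satisfy $4(2\varepsilon)^\zeta\le e^{-4/\alpha}$. Let $\mathcal B_u=\{u\in S,\ |S|\le\varepsilon n,\ d_u(S)\ge\zeta d_u\}$. Then uwhp $\Pr_F(\mathcal B_u)\le D^{-2}$ for all $u$.

*Proof.* **Step 1: delete $u$.** Let $G_0=G-u$, $N=N(u)$. For a forest $F_0$ of $G_0$ let $S_0(F_0)$ be the set of vertices of $G_0$ not in a component of size $>n/2$. Let $F\in\mathcal B_u$ and $F_0=F-u$. Since $|S|\le\varepsilon n<n$, $A(F)\ne\emptyset$; since $u\notin A(F)$, $A(F)$ is a component of $F_0$, and so $S_0(F_0)=S(F)\setminus\{u\}$. Hence $|S_0|\le\varepsilon n$ and $|N\cap S_0|=d_u(S)\ge\zeta d_u$. All $F$-edges at $u$ stay in $C_F(u)\subseteq S$, so they go to $N\cap S_0$. At most $2^{|N\cap S_0|}\le2^{d_u}$ forests $F\in\mathcal B_u$ therefore give the same $F_0$. As $G$ has at least as many forests as $G_0$,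
$$\Pr_F(\mathcal B_u)\le\mathbb E_{F_0}\big[2^{d_u}\mathbf 1\{|S_0|\le\varepsilon n,\ |N\cap S_0|\ge\zeta d_u\}\big], \tag{4}$$
with $F_0$ a uniform forest of $G_0$.

**Step 2: reveal $N$.** Condition on $G_0$ and on $d_u=d\ge\alpha D$. Then $N$ is a uniform $d$-subset of the other $n-1$ vertices. Fix $F_0$, with $|S_0|=s\le\varepsilon n$, and let $j=\lceil\zeta d\rceil$. The expected number of $j$-subsets of $N$ inside $S_0$ is $\binom dj\prod_{i<j}\frac{s-i}{n-1-i}\le\binom dj\big(\frac s{n-1}\big)^j$ (both sides are to be read as nonnegative: if $j>s$ the expected number is $0$). With $\frac s{n-1}\le2\varepsilon\le1$ this gives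
$$\Pr(|N\cap S_0|\ge\zeta d)\le2^d(2\varepsilon)^{\zeta d}.$$
Averaging (4) over $N$,
$$\mathbb E\big[\Pr_F(\mathcal B_u)\mid G_0,d_u=d\big]\le\big(4(2\varepsilon)^\zeta\big)^d\le e^{-4d/\alpha}.$$

**Step 3: union over $u$.** By Markov, $\Pr\big(\Pr_F(\mathcal B_u)>e^{-2d/\alpha}\mid G_0,d_u=d\big)\le e^{-2d/\alpha}\le e^{-2D}\le n^{-2}$. By (P1) and a union bound over the $n$ vertices, uwhp $\Pr_F(\mathcal B_u)\le e^{-2d_u/\alpha}\le e^{-2D}\le D^{-2}$ for all $u$. $\square$

## Proof of Theorem 1

Take $\zeta=\frac12$ and a corresponding $\varepsilon$ in Lemma 4; it depends only on $\lambda$. Assume (P1), (P3) and the conclusion of Lemma 4, which hold uwhp, and $D\ge1$.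

**Step 1: $\pi_u=O(1/D)$ for every $u$.** Let $u\in S$. Either $|S|>\varepsilon n$; or $|S|\le\varepsilon n$ and $d_u(S)\ge d_u/2$, which is $\mathcal B_u$; or $A\ne\emptyset$ and $d_u(A)=d_u-d_u(S)>d_u/2$. Apply Lemma 2 with Markov, Lemma 4, and Lemma 3 with Markov, respectively:
$$\pi_u\le\frac2{\kappa\varepsilon D}+\frac1{D^2}+\frac2{d_u}\le\frac CD\quad\text{for all }u,\qquad C=\frac2{\kappa\varepsilon}+1+\frac2\alpha . \tag{5}$$

**Step 2: insert in (3).** By (3), Lemma 2 and (5), $(n-1)(1-\Phi_u)\le\frac{2n}{\kappa D}+\frac{Cn}D$. Since $\frac n{n-1}\le2$,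
$$1-\Phi_u\le\frac c{np}\quad\text{for all }u,\qquad c=2\Big(\frac2\kappa+C\Big).$$

**Step 3: uniformity.** All exceptional probabilities were bounded by functions of $n$ alone that tend to $0$. Let $\varepsilon(n)$ be their sum, and set $\varepsilon(n)=1$ for the finitely many small $n$ excluded by "$n$ large". For $\lambda=2$ this is the Conjecture. $\blacksquare$

## A linear-size complement of the giant tree has probability $o(1/D)$

For the sharp form, look at the three terms of (5). The last is $2/d_u$ and becomes $\frac1{(1-\zeta)d_u}$ if one uses $\zeta$ instead of $\frac12$. The middle is negligible. The first, $\Pr_F(|S|>\varepsilon n)\le\frac2{\kappa\varepsilon D}$, is of the same order as the main term and must be improved to $o(1/D)$.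

**Proposition 5.** Let $\varepsilon\in(0,\frac12]$, $\rho>0$. If $G$ satisfies (P1), (P3) and $n\ge n_0(\varepsilon,\rho,\lambda)$, then $\Pr_F(|S|>\varepsilon n)\le\rho/D$.

(Here (P1) is used as $\alpha D\le d_u\le 8D$.) Given $\eta\in(0,1)$, to be fixed at the end, put
$$\varepsilon_1=\min\Big\{\frac{\kappa^2}{1536},\ \frac{\kappa\eta}{44},\ \frac{\kappa\varepsilon}{44},\ \frac{\kappa^2\eta}{704},\ \frac\varepsilon4\Big\}.$$

**Step 1: reduction to balanced edges of a uniform spanning tree.** We repeat the count of Lemma 2, but only over forests with $|S(F)|>\varepsilon n$. Each has at least $\frac12\kappa\varepsilon Dn$ crossing edges $e$, and $(F,e)\mapsto(F+e,e)$ is injective. So, with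
$$Y(F')=\#\{e\in F':\ |S(F'-e)|>\varepsilon n\}\le n,$$
we get, splitting according to $|S(F')|$ and using Lemma 2 with Markov,
$$\tfrac12\kappa\varepsilon Dn\,\Pr_F(|S|>\varepsilon n)\le\mathbb E_FY\le n\Pr_F(|S|>\varepsilon_1n)+\mathbb E_F[Y\mathbf 1_{|S|\le\varepsilon_1n}]\le\frac{2n}{\kappa\varepsilon_1D}+\mathbb E_F[Y\mathbf 1_{|S|\le\varepsilon_1n}]. \tag{6}$$
Bounding $Y$ by $n$ only returns $\Pr_F(|S|>\varepsilon n)=O(1/D)$. We need the last expectation to be a small multiple of $n$.

Let $|S(F')|\le\varepsilon_1n$, and let $T$ be the tree of $F'$ on $A(F')$. If $e\notin T$, then $S(F'-e)=S(F')$, of size at most $\varepsilon_1n<\varepsilon n$, so $e$ is not counted. Let $e\in T$ be counted, and suppose that it splits $A(F')$ into sides of sizes $s_1\le s_2$. If $s_2>n/2$, then $|S(F'-e)|=s_1+|S(F')|>\varepsilon n$, so $s_1>(\varepsilon-\varepsilon_1)n\ge\varepsilon n/2$. If $s_2\le n/2$, then $s_1\ge(1-\varepsilon_1)n-\frac n2\ge\frac n4\ge\varepsilon n/2$. Either way $Y\le Y^*(T)$, where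
$$Y^*(T)=\#\{e\in T:\ \text{both sides of }T-e\text{ have at least }\varepsilon n/2\text{ vertices}\};$$
call such edges *balanced*.

**Example.** If $T$ is a path on $n$ vertices, its balanced edges are those with $i\ge\varepsilon n/2$ vertices on the left and $n-i\ge\varepsilon n/2$ on the right, so there are $n+1-2\lceil\varepsilon n/2\rceil$ of them: a positive fraction. If $T$ is a star and $n>2/\varepsilon$, there are none, because one side is a single vertex. So we have to show that the giant tree is not path-like.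

Conditionally on $A(F)=A\ne\emptyset$, the forest is a uniform pair (spanning tree of $G[A]$, forest of $G[V\setminus A]$ with all components of $F$ determined accordingly), so $T$ is a uniform spanning tree of $G[A]$. It therefore suffices to bound $\mathbb E\,Y^*(T)$ for $T$ a uniform spanning tree of $G[A]$, where $A$ is fixed, $G[A]$ is connected and $|V\setminus A|\le\varepsilon_1n$. Fix such an $A$ and write $S=V\setminus A$. The plan: a balanced edge separates two random vertices with probability bounded below, so many balanced edges would make typical tree distances linear in $n$. We show that these distances are small compared with $n$.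

**Step 2a: a core $H$ of $A$ that expands.** The set $A$ depends on the forest, and $G[A]$ may have badly attached pieces; we cut them off. Let $R\subseteq A$ be of maximum size subject to $|R|\le n/4$ and $e(R,A\setminus R)\le\frac\kappa4D|R|$ (possibly $R=\emptyset$). By (P3), $e(R,V\setminus R)\ge\kappa D|R|$, so $e(R,S)\ge\frac{3\kappa}4D|R|$, while $e(R,S)\le8D|S|$. Hence
$$|R|\le\frac{11}\kappa|S|\le\frac{11}\kappa\varepsilon_1n\le\frac n8,\qquad|S|+|R|\le\frac{12}\kappa\varepsilon_1n\le\frac{\kappa}{128}n .$$
Let $H=A\setminus R$; then $|H|\ge n/2$.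

*Claim.* $e(U,H\setminus U)\ge\frac\kappa4D|U|$ for all $U\subseteq H$ with $1\le|U|\le|H|/2$.

Suppose not, for some $U$. If $|U|+|R|\le n/4$, then
$$e(R\cup U,A\setminus(R\cup U))\le e(R,A\setminus R)+e(U,H\setminus U)\le\tfrac\kappa4D(|R|+|U|),$$
contradicting the maximality of $R$. Otherwise $|U|>\frac n4-|R|\ge\frac n8$, and by (P3) for $U$
$$e(U,H\setminus U)\ge\kappa D|U|-8D(|S|+|R|)\ge\kappa D|U|-\tfrac\kappa{16}nD\ge\tfrac\kappa2D|U|,$$
again a contradiction.

**Step 2b: stationary measure.** Let $(X_t)$ be simple random walk on $G[A]$, with transition matrix $P$. Its stationary law is $\pi(x)=\deg_A(x)/2e(A)$, where $\deg_A$ is the degree in $G[A]$. The Claim with $U=\{x\}$ gives $\deg_A(x)\ge\frac\kappa4D$ for $x\in H$. So $2e(A)\ge\frac n2\cdot\frac\kappa4D=\frac\kappa8Dn$, and $2e(A)\le8Dn$. Consequently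
$$\pi(x)\ge\frac\kappa{32n}\ (x\in H),\qquad\pi(R)\le\frac{8D|R|}{\kappa Dn/8}=\frac{64|R|}{\kappa n}\le\frac{704\varepsilon_1}{\kappa^2}\le\min(\tfrac12,\eta). \tag{7}$$

**Step 2c: the walk watched on $H$ mixes in $O(\ln n)$ steps.** Let $\tau_0=0<\tau_1<\tau_2<\cdots$ be $0$ and the successive times $t\ge1$ with $X_t\in H$. For $X_0\in H$, the *trace chain* is $(X_{\tau_i})_{i\ge0}$, with transition matrix $P_H(x,y)=\Pr_x(X_{\tau_1}=y)$.

**Example.** On the path $1-2-3$ with $H=\{1,3\}$, the walk goes from $1$ to $2$ and then to $1$ or $3$ with probability $\frac12$ each. So all entries of $P_H$ are $\frac12$, and $\tau_1=2=1/\pi(H)$.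

The trace chain is irreducible because $G[A]$ is connected. It is reversible with respect to $\pi_H=\pi(\cdot\mid H)$: $\pi(x)$ times the probability of a walk from $x$ to $y$ through $R$ equals $\pi(y)$ times the probability of the reversed walk. Also $P_H(x,y)\ge P(x,y)$ for $x,y\in H$.

Recall Cheeger's inequality (Jerrum–Sinclair, Lawler–Sokal): if an irreducible chain $Q$ is reversible with respect to $\nu$, and $\sum_{x\in U,y\notin U}\nu(x)Q(x,y)\ge\varphi\,\nu(U)$ whenever $0<\nu(U)\le\frac12$, then $Q$ has spectral gap at least $\varphi^2/2$. We verify the hypothesis for $P_H$ with $\varphi=\kappa/32$. Let $0<\pi_H(U)\le\frac12$. Since $P_H\ge P$ on $H$ and $\pi(x)P(x,y)=1/2e(A)$ on edges, the ratio is at least $e(U,H\setminus U)/\deg_A(U)$, with $\deg_A(U)=\sum_{x\in U}\deg_A(x)$. If $|U|\le|H|/2$, it is at least $\frac{(\kappa/4)D|U|}{8D|U|}=\frac\kappa{32}$. If $|U|>|H|/2$, apply the Claim to $H\setminus U$: $e(U,H\setminus U)\ge\frac\kappa4D|H\setminus U|$; and $\pi_H(U)\le\frac12$ gives $\deg_A(U)\le\deg_A(H\setminus U)\le8D|H\setminus U|$.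 The same bound follows.

So the lazy chain $\frac12(I+P_H)$, whose eigenvalues are nonnegative, has spectral gap at least $g=\frac14(\kappa/32)^2$. Recall that for such a chain the total variation distance to stationarity after $k$ steps from $x$ is at most $\frac12\pi_H(x)^{-1/2}(1-g)^k$ (half the $L^2$ distance). With $k_1=\lceil g^{-1}\ln n\rceil$ we have $(1-g)^{k_1}\le\frac1n$, and by (7) $\pi_H(x)\ge\pi(x)\ge\frac\kappa{32n}$. So the distance is at most $\frac12\sqrt{32n/\kappa}\cdot\frac1n\le3(\kappa n)^{-1/2}$ from every $x\in H$.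

**Step 2d: large sets are hit quickly.** Let $J\subseteq A$ with $|J|\ge\eta n/2$. Then $|J\cap H|\ge\frac{\eta n}2-\frac{11}\kappa\varepsilon_1n\ge\frac{\eta n}4$, so $\pi_H(J\cap H)\ge\frac{\eta n}4\cdot\frac\kappa{32n}=\frac{\kappa\eta}{128}$. For $n$ large, $3(\kappa n)^{-1/2}\le\frac{\kappa\eta}{256}$; then each block of $k_1$ lazy steps ends in $J$ with conditional probability at least $\frac{\kappa\eta}{256}$, whatever happened before. Choose $r=r(\eta,\kappa)$ with $(1-\frac{\kappa\eta}{256})^r\le\eta$, and put $k=rk_1=O(\ln n)$. The lazy chain is the trace chain with pauses, and in $k$ lazy steps it makes at most $k$ genuine steps. Hence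
$$\text{from any }x\in H\setminus J\text{, the trace chain visits }J\text{ within its first }k\text{ steps with probability}\ge1-\eta. \tag{8}$$

*Real time.* Kac's formula says $\mathbb E_{\pi_H}\tau_1=1/\pi(H)$. To see it, start from $\pi$ and let $b_t$ be the probability that $t$ given consecutive positions all avoid $H$ (so $b_0=1$). By stationarity $\Pr(X_0\in H,\tau_1>t)=\Pr(X_1,\dots,X_t\notin H)-\Pr(X_0,\dots,X_t\notin H)=b_t-b_{t+1}$. Sum over $t\ge0$ and note $b_t\to0$; this gives $\pi(H)\mathbb E_{\pi_H}\tau_1=1$. As $\pi_H$ is stationary for the trace chain, $\mathbb E_{\pi_H}\tau_k=k/\pi(H)$. By Markov, for the stationary walk on $G[A]$,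
$$\Pr(X_0\in H,\ \tau_k>m)\le\pi(H)\cdot\frac{k/\pi(H)}m=\frac km. \tag{9}$$

**Step 3a: the Aldous–Broder chain.** We need a stationary dynamics on spanning trees that is driven by the walk. States are pairs $(T,x)$: a spanning tree of $G[A]$ and a vertex. Choose a uniform $G[A]$-neighbor $y$ of $x$, let
$$T'=T+xy-(\text{first edge of the }T\text{-path from }y\text{ to }x),$$
and move to $(T',y)$. If $xy\in T$, the removed edge is $xy$ itself and $T'=T$.

**Example.** On the triangle, let $T=\{12,23\}$, $x=1$, and choose $y=3$. The $T$-path from $3$ to $1$ is $3,2,1$, so $32$ is removed and $T'=\{12,13\}$.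

*The measure $\mu(T,x)=\deg_A(x)$ is stationary.* Let $(T',y)$ be given, and root $T'$ at $y$. If $(T,x)$ is a predecessor and $yz$ is the removed edge, then $T=T'-xy+yz$ with $xy\in T'$, so $x$ is a child of $y$. As $T$ is a tree, $z$ lies in the subtree of $x$. So, given the $G[A]$-neighbor $z$ of $y$, $x$ must be the child of $y$ whose subtree contains $z$, and $T=T'-xy+yz$. Conversely, for every $G[A]$-neighbor $z$ of $y$ this recipe gives a tree $T$ in which the path from $y$ to $x$ starts with $yz$, so $(T,x)$ moves to $(T',y)$ when $y$ is chosen. Different $z$ give different predecessors: if $z=x$ then $T=T'$; if $z\ne x$ then $yz\notin T'$ and $yz$ is the only edge of $T\setminus T'$, while $x$ is also given by $(T,x)$. So $(T',y)$ has exactly $\deg_A(y)$ predecessors, each sending flow $\mu(T,x)\cdot\frac1{\deg_A(x)}=1$. The total is $\deg_A(y)=\mu(T',y)$.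

Start the chain from normalized $\mu$. Then $T_0$ is a uniform spanning tree, $X_0\sim\pi$ is independent of $T_0$, and given $(T_0,X_0)$ the process $(X_t)$ is simple random walk from $X_0$.

**Step 3b: typical tree distances are small compared with $n$.** Fix $v\in A$, and let $\gamma_t=(v=g_0,\dots,g_{\ell_t}=X_t)$ be the $T_t$-path from $v$ to $X_t$. Consider a step to $y=X_{t+1}$.

- If $y=g_j\in\gamma_t$, the $T_t$-path from $y$ to $X_t$ is $g_j,g_{j+1},\dots,g_{\ell_t}$, and $g_jg_{j+1}$ is the edge named in the rule. The path is truncated to $(g_0,\dots,g_j)$.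
- If $y\notin\gamma_t$, the removed edge contains $y$ and so is not in $\gamma_t$; the path is extended by $y$.

In particular $\ell_{t+1}\le\ell_t+1$. In the example above, from $v=3$ the path $(3,2,1)$ is truncated to $(3)$, and from $v=2$ the path $(2,1)$ becomes $(2,1,3)$.

Let $m=\lfloor\eta n/4\rfloor$ and $h_0=\lfloor\eta n/2\rfloor$, with $n$ large enough that $m\ge1$. Suppose $\ell_m\ge\eta n$. Then $\ell_0\ge\eta n-m>h_0$. Let $J=\{g_0,\dots,g_{h_0}\}$ be the initial segment of $\gamma_0$; so $|J|=h_0+1\ge\eta n/2$ and $X_0\notin J$. We show that $X$ avoids $J$ on $[1,m]$. If not, let $s\in[1,m]$ be the first time with $X_s\in J$. Before time $s$ every truncation occurs at a position $>h_0$, so $\gamma_{s-1}$ still begins with $g_0,\dots,g_{h_0}$. At time $s$ the path is truncated to length $\ell_s\le h_0$, and afterwards it grows by at most one per step: $\ell_m\le h_0+m\le\frac34\eta n<\eta n$, a contradiction.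

The set $J$ is a function of $(T_0,X_0)$. If $X$ avoids $J$ on $[1,m]$, then $X_0\in R$, or $X_0\in H$ and $\tau_k>m$, or $X_0\in H\setminus J$ and the trace chain misses $J$ in its first $k$ steps. By stationarity, (9) and (8),
$$\Pr(\ell_0\ge\eta n)=\Pr(\ell_m\ge\eta n)\le\Pr(\ell_0>h_0,\ X\text{ avoids }J\text{ on }[1,m])\le\pi(R)+\frac km+\eta .$$
As $\ell_0\le n$, (7) yields, for every $v\in A$,
$$\mathbb E\,d_T(v,X_0)\le\eta n+n\Big(\pi(R)+\frac km+\eta\Big)\le n\Big(3\eta+\frac km\Big), \tag{10}$$
where $T=T_0$ and $d_T$ is distance in $T$.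

**Step 4: few balanced edges.** Let $v$ be uniform on $H$, independent of $(T,X_0)$. The distance $d_T(v,X_0)$ is the number of edges of $T$ separating $v$ from $X_0$. If $e$ is balanced, each side of $T-e$ contains at least $\frac{\varepsilon n}2-|R|\ge\frac{\varepsilon n}4$ vertices of $H$, since $\frac{11}\kappa\varepsilon_1\le\frac\varepsilon4$. So, given $T$, $v$ falls on a given side with probability at least $\frac\varepsilon4$, and $X_0$ on the other with probability at least $\frac{\varepsilon n}4\cdot\frac\kappa{32n}$ by (7). Counting both arrangements, $e$ separates $v$ from $X_0$ with probability at least $2\cdot\frac\varepsilon4\cdot\frac{\kappa\varepsilon}{128}=\frac{\kappa\varepsilon^2}{256}$. By (10),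
$$\mathbb E\,Y^*\le\frac{256}{\kappa\varepsilon^2}\,n\Big(3\eta+\frac km\Big).$$
Insert this into (6):
$$D\,\Pr_F(|S|>\varepsilon n)\le\frac4{\kappa^2\varepsilon\varepsilon_1D}+\frac{512}{\kappa^2\varepsilon^3}\Big(3\eta+\frac km\Big).$$
Choose $\eta$ with $\frac{1536\,\eta}{\kappa^2\varepsilon^3}\le\frac\rho2$. Now $\varepsilon_1$ and $r$ are fixed; since $D\ge\ln n$ and $k/m=O_\eta(\ln n/n)$, the other terms sum to at most $\rho/2$ for $n$ large. $\square$

## $d_u\pi_u\to1$ uniformly: proof of Theorem 2

Throughout we assume (P1), (P3) and (5), which hold uwhp, together with finitely many further uwhp properties named below. Note that $D/d_u\le1/\alpha$.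

**Step 1: for every $\sigma\in(0,1)$, uwhp $d_u\pi_u\le1+\sigma$ for all $u$.** This repeats Step 1 of the proof of Theorem 1 with better inputs. Choose $\zeta\in(0,1)$ with $\frac1{1-\zeta}\le1+\frac\sigma3$, take $\varepsilon$ from Lemma 4, and $\rho'=\frac\sigma{24}$. If $u\in S$, then $|S|>\varepsilon n$, or $\mathcal B_u$ occurs, or $A\ne\emptyset$ and $d_u(A)>(1-\zeta)d_u$. By Proposition 5, Lemma 4, and Lemma 3 with Markov,
$$\pi_u\le\frac{\rho'}D+\frac1{D^2}+\frac1{(1-\zeta)d_u},\qquad\text{so}\qquad d_u\pi_u\le\frac1{1-\zeta}+8\rho'+\frac8D\le1+\sigma$$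
for $n$ large.

**Step 2: uwhp $d_u\pi_u\ge1-\sigma$ for all $u$.** Since $d_u(A)\le d_u$, Lemma 3 gives $d_u\pi_u\ge\Pr_F(\mathcal L_u)$. We bound the probability of $F\notin\mathcal L_u$. Let $M=\lceil64C/\sigma\rceil$. If $F\notin\mathcal L_u$, one of the following holds.

1. $u\in S$. Probability at most $C/D$, by (5).
2. $|S|>n/4$. Probability at most $1/D$, by Proposition 5 with $\varepsilon=\frac14$, $\rho=1$.
3. $\deg_F(u)>M$. By (1), $\mathbb E_F\deg_F(u)=\sum_{w\in N(u)}\Pr_F(u\not\sim w)$. If $u\not\sim w$, then $u$ and $w$ are not both in $A$; so the sum is at most $\sum_{w\in N(u)}(\pi_u+\pi_w)\le8D\cdot\frac{2C}D=16C$. Probability at most $16C/M\le\sigma/4$.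
4. $u\in A$, $|A|\ge\frac34n$, $\deg_F(u)\le M$, and all branches at $u$ have at most $n/2$ vertices. The branches have $|A|-1\ge\frac34n-1$ vertices in total, so a largest branch has size $b$ with $\frac n{2M}\le b\le\frac n2$ for $n\ge4$. Let $w$ be the $F$-neighbor of $u$ in it, and $F_1=F-uw$. If $|A|-b>n/2$, then $S(F_1)$ contains that branch. Otherwise $F_1$ has no component of size $>n/2$, and $S(F_1)=V$. In both cases $|S(F_1)|\ge\frac n{2M}>\frac n{4M}$. As $F$ is recovered from $F_1$ and $w\in N(u)$, the probability is at most $d_u\Pr_F(|S|>\frac n{4M})\le8D\cdot\frac{\sigma/32}D=\frac\sigma4$, by Proposition 5 with $\varepsilon=\frac1{4M}$, $\rho=\frac\sigma{32}$.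

For $n$ large $\frac CD+\frac1D\le\frac\sigma2$, and altogether $\Pr_F(\mathcal L_u)\ge1-\sigma$. With Step 1, uwhp for all $u$
$$|d_u\pi_u-1|\le\sigma,\qquad\Big|D\pi_u-\frac D{d_u}\Big|\le\frac\sigma\alpha . \tag{11}$$

**Step 3: for every $\tau>0$, uwhp $|p\,\mathbb E_F|S|-1|\le\tau$.** By (11), $\mathbb E_F|S|=\sum_u\pi_u$ lies between $(1-\sigma)\sum_u\frac1{d_u}$ and $(1+\sigma)\sum_u\frac1{d_u}$. By (P4), at least $(1-\zeta)n$ vertices have degree in $[(1-\zeta)D,(1+\zeta)D]$, and the others have degree at least $\alpha D$. So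
$$\frac{1-\zeta}{1+\zeta}\cdot\frac nD\le\sum_u\frac1{d_u}\le\frac n{(1-\zeta)D}+\frac{\zeta n}{\alpha D}.$$
Multiply by $p=D/n$ and choose $\zeta,\sigma$ small in terms of $\tau,\alpha$.

**Step 4: both bounds for $\Phi_u$.** If $u\in A$, then $n-|C_F(u)|=|S|$; if $u\in S$, then $C_F(u)\subseteq S$ and $n-|S|\le n-|C_F(u)|\le n$. With (2),
$$\mathbb E_F|S|+n\pi_u-2\,\mathbb E_F\big[|S|\mathbf 1_{u\in S}\big]\le(n-1)(1-\Phi_u)\le\mathbb E_F|S|+n\pi_u .$$
For any $\varepsilon'\in(0,\frac12]$ and $\rho'>0$, (5) and Proposition 5 give, for $n$ large,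
$$\mathbb E_F\big[|S|\mathbf 1_{u\in S}\big]\le\varepsilon'n\pi_u+n\Pr_F(|S|>\varepsilon'n)\le\frac nD(\varepsilon'C+\rho').$$
Multiply by $p=D/n$ and use Step 3 and (11):
$$\Big|\frac{n-1}nD(1-\Phi_u)-1-\frac D{d_u}\Big|\le\tau+\frac\sigma\alpha+2(\varepsilon'C+\rho').$$
By Theorem 1, uwhp $D(1-\Phi_u)\le c$, so replacing the factor $\frac{n-1}n$ by $1$ changes the left side by at most $c/n$. Choose $\tau\le\frac\rho4$, $\sigma\le\frac{\alpha\rho}4$, then $\varepsilon',\rho'$ with $2(\varepsilon'C+\rho')\le\frac\rho4$, and $n$ with $\frac cn\le\frac\rho4$. $\blacksquare$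

## Vertices of low degree, the constant $1+1/a(\lambda)$ and the threshold $\ln n/n$: proof of Theorem 3

Theorem 2 reduces everything to the smallest degree. (P1) bounds it from below; the following second-moment argument shows that the bound is attained.

**Lemma 6.** Let $D=np\to\infty$, $D\le C'\ln n$, $x\in(0,1)$, and suppose $D\,h(x)\le(1-\delta)\ln n$ for some fixed $\delta>0$ and all large $n$. Then with probability $\to1$ some vertex has degree $k=\lfloor xD\rfloor$.

*Proof.* **Mean.** Let $q=\Pr(d_u=k)=\binom{n-1}kp^k(1-p)^{n-1-k}$. As $k^2/n\to0$, $\binom{n-1}k=(1+o(1))n^k/k!$; as $np^2\to0$ and $kp\to0$, $(1-p)^{n-1-k}=(1+o(1))e^{-D}$. So $q=(1+o(1))e^{-D}D^k/k!$. By Stirling, $\ln k!=k\ln k-k+O(\ln k)$, and $\ln k=o(D)$, $k/D\to x$. Hence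
$$\ln q=-D+k-k\ln(k/D)+o(D)=-D\big(h(x)+o(1)\big).$$
Since $D\le C'\ln n$, $nq\ge n^{\delta-o(1)}\ge n^{\delta/2}$ for $n$ large.

**Pairs.** For $u\ne v$, condition on whether $uv$ is an edge; the remaining degrees are then independent $\mathrm{Bin}(n-2,p)$. The probabilities that a $\mathrm{Bin}(n-2,p)$ variable equals $k-1$ and $k$ are $q\cdot\frac k{(n-1)p}$ and $q\cdot\frac{n-1-k}{(n-1)(1-p)}$, respectively. So
$$\frac{\Pr(d_u=d_v=k)}{q^2}=p\Big(\frac k{(n-1)p}\Big)^2+(1-p)\Big(\frac{n-1-k}{(n-1)(1-p)}\Big)^2\to0+1=1,$$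
because $p\to0$, $k/n\to0$ and $\frac k{(n-1)p}\to x$.

**Chebyshev.** The number $Z$ of vertices of degree $k$ has $\mathbb EZ=nq\to\infty$ and $\operatorname{Var}Z\le\mathbb EZ+o(1)(\mathbb EZ)^2$. So $\Pr(Z=0)\le\operatorname{Var}Z/(\mathbb EZ)^2\to0$. $\square$

**Part 1, $c>c^*(\lambda)$.** Choose $a'\in(0,a(\lambda))$ with $1+1/a'<c$. By (P1) for $a'$, uwhp $\min_ud_u\ge a'D(1-\frac1n)$. By Theorem 2, uwhp for all $u$
$$np(1-\Phi_u)\le1+\frac1{a'(1-1/n)}+\rho<c$$
for $\rho$ small and $n$ large.

**Part 1, $c<c^*(\lambda)$.** As $a(\cdot)$ is continuous, there is $\lambda'>\lambda$ with $1+1/a(\lambda')>c$, and then $x\in(a(\lambda'),1)$ with $1+1/x>c$. Let $p=\lambda'\ln n/n$. Then $Dh(x)=\lambda'h(x)\ln n$ and $\lambda'h(x)<\lambda'h(a(\lambda'))=1$, so Lemma 6 applies: with probability $\to1$ some $u$ has $d_u\le xD$. By Theorem 2 with $\rho$ small, with probability $\to1$ this $u$ satisfies $np(1-\Phi_u)\ge1+\frac1x-\rho>c$.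

For $\lambda=2$, the equation $h(a)=\frac12$ reads $a-a\ln a=\frac12$. Its solution is $a(2)\approx0.1867$: there $-a\ln a\approx0.1867\cdot1.678\approx0.3133$, and $0.1867+0.3133=0.5000$. Hence $c^*(2)\approx1+5.36=6.36$. The densities $p=\lambda'\ln n/n$ with $\lambda'>2$ lie in the range of the Conjecture, so this is its critical constant.

**Part 2.** If $np/\ln n\to\infty$, then for each fixed $\zeta\in(0,1)$ the computation in (P4) and a union bound give $\Pr(\max_u|d_u/D-1|>\zeta)\le2ne^{-\zeta^2\mu/12}\to0$. So $\max_u|D/d_u-1|\to0$ in probability, and Theorem 2 (with $\lambda=2$, say) gives $\max_u|np(1-\Phi_u)-2|\to0$ in probability.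

**Part 3.** If $\liminf np/\ln n>1$, choose $\lambda$ strictly between $1$ and the liminf; then $p\ge\lambda\ln n/n$ for large $n$, and Theorem 1 applies. Conversely, let $np\to\infty$ and suppose that $np/\ln n\to\ell\le1$ along a subsequence. Let $c$ be given; if $c$ works, so does every larger constant, so we may assume $c\ge1$. Take $K>2c$ and $x=1/K$. Since $h(1/K)<1$ and $\ell\le1$, the hypotheses of Lemma 6 hold along the subsequence, and with probability $\to1$ some $u$ has $d_u\le D/K$. By Lemma 1,
$$1-\Phi_u\ge\frac1{1+D/K}>\frac cD,$$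
where the last inequality is equivalent to $D(1-\frac cK)>c$, and holds for large $n$ because $\frac cK<\frac12$ and $D\to\infty$. So along the subsequence the probability that $\Phi_u\ge1-\frac c{np}$ for all $u$ tends to $0$, and no constant $c$ works. $\blacksquare$
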